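
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{fact}[theorem]{Fact}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Weak K\"onig's Lemma or Full Arithmetical Induction:\\
Nonstandard Arithmetic with $\Sigma_1^S$ Induction\\ Is Not Conservative over $\mathrm{RCA}_0$}


\begin{abstract}
The theory ${}^*\mathrm{RCA}_0'$ of nonstandard arithmetic, even with Transfer for universal sentences, is conservative over $\mathrm{RCA}_0$. Its induction scheme is restricted to formulas whose bounded quantifiers range over standard numbers. We show that conservativity is lost when the bounded quantifiers in the induction formulas may range over nonstandard numbers as well. The resulting theory $T$ proves, for each arithmetical formula $\theta$, the disjunction ``weak K\"onig's lemma, or induction for $\theta$,'' and for some $\Sigma_2$ formula $\theta$ this disjunction is not provable in $\mathrm{RCA}_0$. We also show that these disjunctions axiomatize, over $\mathrm{RCA}_0$, exactly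 the second order consequences of $T$. It follows that $T$ is conservative over $\mathrm{RCA}_0$ for $\Pi^1_1$ sentences and that its second order part is not finitely axiomatizable.
\end{abstract}

\section{The question and the answer}

In nonstandard arithmetic a single number can code an infinite set. If $N$ is a proper initial segment of a larger number system ${}^*N$, then each $x\in{}^*N$ codes the set of those $m\in N$ for which the $m$-th prime divides $x$. Axioms about numbers of ${}^*N$ thus become axioms about sets of numbers of $N$, and one can ask which subsystem of second order arithmetic a nonstandard theory corresponds to. We answer a question of this kind, posed in \cite{BIRS}.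

\subsection{The theories}

The language ${}^*L_1$ has two sorts, $N$ with variables $m,n,\dots$ and ${}^*N$ with variables $x,y,\dots$, and the vocabulary $0,1,+,\mathbin{\dot-},\cdot,<$, where $\dot-$ is truncated subtraction: $a\mathbin{\dot-}b=a-b$ if $b\le a$, and $0$ otherwise. \emph{Basic Nonstandard Arithmetic} (BNA) consists of the axioms of $\mathrm I\Sigma_1$ in sort $N$, the axioms of linear order in sort ${}^*N$, and the Proper Initial Segment Axioms
\[
\forall n\,\exists x\,(x=n),\qquad \forall n\,\forall x\,[x<n\to\exists m\;x=m],\qquad \exists y\,\forall n\,[n<y].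
\]
\emph{$\forall$-Transfer} is the scheme $\forall\vec m\,\varphi(\vec m)\leftrightarrow\forall\vec x\,\varphi(\vec x)$, for universal sentences $\forall\vec m\,\varphi(\vec m)$, that is, with $\varphi$ quantifier-free.

The language $L_2$ of second order arithmetic has sorts $N$ and $P$ (numbers and sets). In $L_2\cup{}^*L_1$ the \emph{Standard Part Principle} (STP) is
\[
\forall x\,\exists X\,\forall m\,[\,p_m\mid x\leftrightarrow m\in X\,]\;\wedge\;\forall X\,\exists x\,\forall m\,[\,p_m\mid x\leftrightarrow m\in X\,],
\]
where $p_m$ is the $m$-th prime ($p_0=2$). It says that the sets in $P$ are exactly the sets coded by elements of ${}^*N$.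

A \emph{$\Delta_0^S$ formula} is built from atomic formulas by connectives and bounded quantifiers of both sorts. A \emph{special $\Delta_0^S$ formula} is built from atomic formulas and divisibility formulas $n\mid t(\vec x)$ by connectives and bounded quantifiers of sort $N$ only. A (special) \emph{$\Sigma_1^S$ formula} is $\exists m\,\varphi$ with $\varphi$ (special) $\Delta_0^S$. \emph{$\Sigma_1^S$ Induction} is the scheme
\[
[\psi(0,\vec u)\wedge\forall n\,(\psi(n,\vec u)\to\psi(n+1,\vec u))]\to\forall n\,\psi(n,\vec u)
\]
for $\Sigma_1^S$ formulas $\psi$; \emph{Special $\Sigma_1^S$ Induction} and \emph{$\Delta_0^S$ Induction} are the same scheme for special $\Sigma_1^S$ and for $\Delta_0^S$ formulas. \emph{Special $\Delta_1^S$ Comprehension} says: if $\psi(n,\vec u)$ and its negation are both equivalent to special $\Sigma_1^S$ formulas, then $\exists x\,\forall n\,[\psi(n,\vec u)\leftrightarrow p_n\mid x]$. Finally,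
\[
{}^*\mathrm{RCA}_0'=\mathrm{BNA}+\text{Special }\Sigma_1^S\text{ Induction}+\text{Special }\Delta_1^S\text{ Comprehension}+\mathrm{STP}.
\]

Recall that $\mathrm{RCA}_0$ has basic arithmetic, $\Sigma_1^0$ induction and $\Delta_1^0$ comprehension; the two special schemes are their nonstandard copies. It is known \cite{BIRS} that ${}^*\mathrm{RCA}_0'$ implies $\mathrm{RCA}_0$, and that ${}^*\mathrm{RCA}_0'$ and even ${}^*\mathrm{RCA}_0'+\forall$-Transfer are conservative over $\mathrm{RCA}_0$: every $L_2$ sentence they prove is provable in $\mathrm{RCA}_0$. The question of \cite{BIRS} is whether this survives the passage from Special $\Sigma_1^S$ Induction to $\Sigma_1^S$ Induction: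
\begin{quote}
Is $T:={}^*\mathrm{RCA}_0'+\forall\text{-Transfer}+\Sigma_1^S\text{ Induction}$ conservative over $\mathrm{RCA}_0$?
\end{quote}

\subsection{What to expect}

There are reasons to guess either way. In favor of ``yes'': bounded quantifiers are usually harmless. If ${}^*N$ is itself a model of $\mathrm I\Sigma_1$ whose bounded formulas cut out of $N$ only sets in $P$, then $\Sigma_1^S$ formulas define only $\Sigma^0_1$ sets, and $\Sigma_1^S$ Induction adds nothing. In favor of ``no'': the range of a quantifier $(\exists x<H)$ with $H$ infinite includes all of $N$. If some $\Delta_0^S$ formula could tell the elements of $N$ from the infinite numbers below $H$, then every arithmetical formula would be equivalent on $N$ to a $\Delta_0^S$ formula, and $\Sigma_1^S$ Induction would yield induction for all of them.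

The decisive question is therefore whether $N$ is definable in ${}^*N$ by a $\Delta_0^S$ formula with parameters. If it is not, then \emph{overspill} holds: a $\Delta_0^S$ property that holds on all of $N$ holds at some infinite number. Overspill is the nonstandard form of a compactness argument, and compactness in second order arithmetic is weak K\"onig's lemma (WKL), which says that every infinite tree of finite $0$--$1$ sequences has an infinite path. This leads to a dichotomy.

\subsection{Results}

For an arithmetical $L_2$ formula $\theta(n,\vec m,\vec X)$ (no set quantifiers), let $I_\theta$ be the universal closure of the induction axiom for $\theta$ in the variable $n$.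

\begin{theorem}\label{thm:dichotomy}
For every arithmetical $\theta$, $\;T\vdash\mathrm{WKL}\vee I_\theta$.
\end{theorem}

\begin{theorem}\label{thm:noncons}
There is a $\Sigma_2$ formula $\theta$ with $\mathrm{RCA}_0\nvdash\mathrm{WKL}\vee I_\theta$. Hence $T$ is not conservative over $\mathrm{RCA}_0$.
\end{theorem}

So the answer to the question is \emph{no}. The disjunctions also exhaust the second order content of $T$.

\begin{theorem}\label{thm:exact}
The $L_2$ consequences of $T$ are exactly the theorems of
\[
S:=\mathrm{RCA}_0+\{\mathrm{WKL}\vee I_\theta:\theta\text{ arithmetical}\}.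
\]
\end{theorem}

\begin{corollary}\label{cor:all}
\begin{enumerate}
\item[\textup{(a)}] $T$ is conservative over $\mathrm{RCA}_0$ for $\Pi_1^1$ sentences.
\item[\textup{(b)}] $S$ is not finitely axiomatizable.
\item[\textup{(c)}] Theorems \textup{\ref{thm:dichotomy}--\ref{thm:exact}} remain true with $\Delta_0^S$ Induction in place of $\Sigma_1^S$ Induction.
\end{enumerate}
\end{corollary}

Section~\ref{sec:prelim} fixes conventions. Section~\ref{sec:idea} gives the idea behind Theorem~\ref{thm:dichotomy} in the case that the negative answer needs; Sections~\ref{sec:dichotomy} and~\ref{sec:noncons} prove Theorems~\ref{thm:dichotomy} and~\ref{thm:noncons}. Sections~\ref{sec:exact} and~\ref{sec:ring} prove Theorem~\ref{thm:exact} by building models of $T$, and Section~\ref{sec:cor} proves the corollary.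

\section{Conventions and standard facts}\label{sec:prelim}

\paragraph{Sorts.} As the axioms presuppose, objects of sort $N$ are also regarded as objects of sort ${}^*N$, with the same operations. A term all of whose variables have sort $N$ has sort $N$, so $N$ is closed under $+,\dot-,\cdot$. The parameters $\vec u$ in the schemes may have either sort.

\paragraph{Bounds.} A bounded quantifier $(Qn<s)$ of sort $N$ has a bound $s$ of sort $N$; a bounded quantifier $(Qx<t)$ of sort ${}^*N$ has an arbitrary bound $t$. The first restriction is needed. If $(Qn<t)$ with $t$ of sort ${}^*N$ were allowed in special formulas, then an infinite $t$ would turn every arithmetical formula into a special $\Delta_0^S$ formula, and Special $\Delta_1^S$ Comprehension would give arithmetical comprehension, contrary to the conservativity of ${}^*\mathrm{RCA}_0'$. The induction formulas in the proof of Theorem~\ref{thm:dichotomy} use only bounded quantifiers of sort ${}^*N$, so Theorems~\ref{thm:dichotomy} and~\ref{thm:noncons} do not depend on this reading. We write $(\exists x\le t)\psi(x)$ for $(\exists x<t)\psi(x)\vee\psi(t)$, and similarly for $\forall$.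

\paragraph{Infinite numbers.} An element $x\in{}^*N$ is \emph{infinite} if $x\notin N$. By the second Proper Initial Segment Axiom and linearity this means $n<x$ for all $n\in N$; the third axiom provides an infinite element.

\paragraph{Divisibility.} $u\mid v$ means $\exists y\,(u\cdot y=v)$. The quantifier is unbounded, but $\forall$-Transfer bounds it: the sentence $\forall m\forall n\,(m=0\vee\neg\,m\cdot n<n)$ holds in $N$, hence in ${}^*N$, so $u\ne0$ and $uy=v$ imply $y\le v$. Thus for $u\neq0$
\[
u\mid v\;\leftrightarrow\;u\mid_b v,\qquad\text{where } u\mid_b v:\equiv(\exists y\le v)\;u\cdot y=v .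
\]
If moreover $u,v\in N$, then a quotient $y\le v$ lies in $N$, so $u\mid v$ means the same in $N$ and in ${}^*N$. This is the only use of $\forall$-Transfer in the proof of Theorem~\ref{thm:dichotomy}.

\paragraph{Primes and pairs.} Fix a $\Delta_0$ formula $D(r,m,p)$ such that $\mathrm I\Sigma_1$ proves $p=p_m\leftrightarrow\exists r\,D(r,m,p)$. Put $\langle m,s\rangle:=(m+s)^2+m$. Since $(m+s)^2\le\langle m,s\rangle<(m+s+1)^2$, this pairing is injective; it is given by a term, and $m,s\le\langle m,s\rangle$.

\paragraph{Absoluteness.} For a $\Delta_0$ formula $\delta$ of arithmetic let $\delta^*$ be the same formula with variables of sort ${}^*N$. For arguments in $N$ we have $\delta\leftrightarrow\delta^*$. This follows by induction on $\delta$: terms take values in $N$, and elements of ${}^*N$ below an element of $N$ are in $N$. In particular, if $r,m,p\in N$ and $D^*(r,m,p)$, then $p=p_m$.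

\paragraph{WKL and separation.} \emph{$\Sigma_1^0$ separation} says: if $\varphi_0,\varphi_1$ are $\Sigma_1^0$ and $\neg\exists m\,(\varphi_0(m)\wedge\varphi_1(m))$, then there is a set $Z$ that contains all $m$ with $\varphi_0(m)$ and no $m$ with $\varphi_1(m)$.

\begin{fact}[{\cite[Lemma IV.4.4]{Simpson}}]\label{fact:sep}
Over $\mathrm{RCA}_0$, $\mathrm{WKL}$ is equivalent to $\Sigma_1^0$ separation.
\end{fact}

If $\varphi_0(m)$ is $\exists s\,\delta_0(m,s)$ with $\delta_0$ bounded, then $X=\{\langle m,s\rangle:\delta_0(m,s)\}$ exists by $\Delta_1^0$ comprehension, and likewise for $\varphi_1$. So, to prove WKL, it suffices to separate, for given sets $X,Y$,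
\[
U=\{m:\exists s\;\langle m,s\rangle\in X\}\quad\text{from}\quad V=\{m:\exists s\;\langle m,s\rangle\in Y\}
\]
whenever these two classes are disjoint ($U$ and $V$ themselves need not be sets in $P$).

\section{The idea, for one $\Sigma_2$ formula}\label{sec:idea}

Let $U$ and $V$ be disjoint and enumerated by $X$ and $Y$ as above, and say that $m$ enters $U$ by stage $k$ if $m\le k$ and $\langle m,s\rangle\in X$ for some $s\le k$; similarly for $V$. Up to each stage $k\in N$ separation is trivial: take the product $w$ of the primes $p_m$ for the finitely many $m$ that have entered $U$. For instance, if $0$ enters $U$ at stage $1$, $2$ enters $V$ at stage $2$, $3$ enters $U$ at stage $3$, and nothing else has happened up to then, then $w=2$ serves through stage $2$ and $w=2\cdot7=14$ serves through stage $3$. The difficulty is that $w$ keeps changing, and we want one $w$ for all stages.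

Now fix an infinite $H$ and call $x\in{}^*N$ \emph{good} if some $w<H$ serves through stage $x$: it is divisible by $p_m$ for all $m$ that enter $U$ by stage $x$ and for no $m$ that enters $V$ by stage $x$. For infinite $x$ these words have no meaning yet; Section~\ref{sec:dichotomy} replaces them by a $\Delta_0^S$ formula that makes sense for all $x$, holds at every $k\in N$, and for infinite $x$ includes the requirements of all stages in $N$. There are two possibilities.

\smallskip
\emph{Some infinite $x$ is good.} Its witness $w$ serves through every stage in $N$ at once, and by STP the set $\{m:p_m\mid w\}$ is in $P$. It separates $U$ from $V$.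

\smallskip
\emph{No infinite $x$ is good.} Then $N=\{x:x\text{ is good}\}$. Consider a $\Sigma_2$ formula $\theta(n)=\exists a\,\forall b\,\delta(a,b,n)$ with $\delta\in\Delta_0$, possibly with number parameters. Since all elements of $N$ are below $H$, $\theta(n)$ is equivalent to
\[
(\exists a<H)\big[\,a\text{ good}\wedge(\forall b<H)\,(b\text{ good}\to\delta^*(a,b,n))\,\big],
\]
which is $\Delta_0^S$. So $\Sigma_1^S$ Induction gives induction for $\theta$, although $\theta$ is $\Sigma_2$.

\smallskip
If WKL fails, then some pair $U,V$ cannot be separated; the first possibility is excluded for that pair, and the second gives induction for $\theta$. This is all that the negative answer needs. What remains is the coding of ``good'' and, for arithmetical $\theta$ in general, the treatment of set variables.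

\section{Proof of Theorem \ref{thm:dichotomy}}\label{sec:dichotomy}

We start with the second possibility.

\begin{lemma}[in $T$]\label{lem:definable}
If $N=\{x\in{}^*N:\varphi(x,\vec u)\}$ for some $\Delta_0^S$ formula $\varphi$ and parameters $\vec u$, then $I_\theta$ holds for every arithmetical $\theta$.
\end{lemma}

\begin{proof}
Fix an infinite $H$, an arithmetical $\theta(n,\vec m,\vec X)$, and values of $\vec m,\vec X$. By STP choose $x_i\in{}^*N$ with $m\in X_i\leftrightarrow p_m\mid x_i$ for all $m\in N$. We translate $\theta$ into a $\Delta_0^S$ formula $\theta^*$ whose quantified variables in the clauses below have sort ${}^*N$. Arithmetical atomic formulas and connectives are unchanged. Quantifiers become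
\[
\exists m\,\eta\;\mapsto\;(\exists z<H)(\varphi(z)\wedge\eta^*),\qquad
\forall m\,\eta\;\mapsto\;(\forall z<H)(\varphi(z)\to\eta^*).
\]
For $t\in X_i$ we must refer to the prime $p_t$. The formula defining the graph of $t\mapsto p_t$ has an unbounded witness $r$; but the witness can be sought in $N$, which is definable. So
\[
t\in X_i\;\mapsto\;(\exists p<H)(\exists r<H)\,[\varphi(p)\wedge\varphi(r)\wedge D^*(r,t,p)\wedge p\mid_b x_i].
\]
Since $\varphi$ defines $N$ and every element of $N$ is below $H$, the translated quantifiers range exactly over $N$; and for $t\in N$ the last formula says $p_t\mid x_i$, by absoluteness of $D$ and because $p_t\ne0$. By induction on the formula, $\theta\leftrightarrow\theta^*$ for arguments in $N$. Now $\theta^*(n,\dots)$ is a $\Delta_0^S$ formula with parameters $H,\vec u,\vec m,\vec x$, so $\Delta_0^S$ Induction for it, which is a case of $\Sigma_1^S$ Induction (add a dummy quantifier), gives induction for $\theta$.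
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:dichotomy}]
Work in $T$; in particular $\mathrm{RCA}_0$ holds. Let $X,Y\in P$ be such that the classes $U,V$ they enumerate are disjoint. We show that \emph{either} some $Z\in P$ contains all of $U$ and no element of $V$, \emph{or} $I_\theta$ holds for all arithmetical $\theta$. This proves the theorem: if WKL fails, then by Fact~\ref{fact:sep} there are such $X,Y$ for which no such $Z$ exists.

By STP let $a,b\in{}^*N$ code $X,Y$, and fix an infinite $H$. Let $\varphi(x)$, our version of ``$x$ is good,'' be the formula
\begin{align*}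
(\exists w<H)\,(\forall m,s,p,q,r,r'\le x)\;\big[\,&D^*(r,m,p)\wedge D^*(r',\langle m,s\rangle,q)\\
&\to\big((q\mid_b a\to p\mid_b w)\wedge(q\mid_b b\to\neg\,p\mid_b w)\big)\big],
\end{align*}
in which all quantified variables, including $m$ and $s$, have sort ${}^*N$. It is $\Delta_0^S$ with parameters $a,b,H$. All auxiliary witnesses, including those of $D$, are bounded by $x$; so in $\varphi(k)$ with $k\in N$ the variables $m,s,p,q,r,r'$ range only over elements of $N$, while for infinite $x$ they cover all of $N$.

\smallskip
\emph{Claim: $\varphi(k)$ for all $k\in N$.} Let $F=\{m\le k:(\exists s\le k)\,\langle m,s\rangle\in X\}$. This is a finite set in $\mathrm{RCA}_0$, so $w=\prod_{m\in F}p_m$ exists in $N$, and $p_m\mid w\leftrightarrow m\in F$. Also $w<H$. Let $m,s,p,q,r,r'\le k$ satisfy the hypothesis of the implication. They lie in $N$, so $p=p_m$ and $q=p_{\langle m,s\rangle}$ by absoluteness. If $q\mid a$, then $\langle m,s\rangle\in X$, so $m\in F$ and $p\mid w$. If $q\mid b$, then $\langle m,s\rangle\in Y$, so $m\in V$; since $F\subseteq U$ and $U\cap V=\emptyset$, we have $m\notin F$ and $p\nmid w$.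

\smallskip
\emph{Case 1: $\varphi(x)$ for some infinite $x$.} Take a witness $w$, possibly infinite. By STP, $Z=\{m\in N:p_m\mid w\}\in P$. Let $m,s\in N$ and put $p=p_m$, $q=p_{\langle m,s\rangle}$. There are $r,r'\in N$ with $D(r,m,p)$ and $D(r',\langle m,s\rangle,q)$, hence with $D^*$ in place of $D$; and $m,s,p,q,r,r'$ are all less than $x$. If $\langle m,s\rangle\in X$, then $q\mid a$, so $p_m\mid w$ and $m\in Z$. If $\langle m,s\rangle\in Y$, then $q\mid b$, so $p_m\nmid w$ and $m\notin Z$. So $Z$ separates $U$ from $V$.

\smallskip
\emph{Case 2: $\varphi(x)$ for no infinite $x$.} With the claim, $N=\{x:\varphi(x)\}$, and Lemma~\ref{lem:definable} gives all $I_\theta$.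
\end{proof}

\section{Proof of Theorem \ref{thm:noncons}}\label{sec:noncons}

We need a model of $\mathrm{RCA}_0$ in which WKL and some induction axiom fail simultaneously. The failure of induction will come from the first order part; for the failure of WKL we take as few sets as possible. For $M\models\mathrm I\Sigma_1$ let $\Delta_1(M)$ be the family of subsets of $M$ that are $\Delta_1$-definable with parameters. Then $(M,\Delta_1(M))\models\mathrm{RCA}_0$ \cite[Section IX.1]{Simpson}.

\begin{lemma}\label{lem:nowkl}
If $M\models\mathrm I\Sigma_1$, then $(M,\Delta_1(M))\models\neg\mathrm{WKL}$.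
\end{lemma}

\begin{proof}
By Fact~\ref{fact:sep} it suffices to find disjoint $\Sigma_1$ classes that no set in $\Delta_1(M)$ separates. Let $S_0(t,e,n,a)$ be a $\Delta_0$ formula such that $\exists t\,S_0$ is universal for $\Sigma_1$ formulas: for each $\Sigma_1$ formula $\sigma(n,a)$ there is a standard $e$ with $\mathrm I\Sigma_1\vdash\sigma(n,a)\leftrightarrow\exists t\,S_0(t,e,n,a)$. Finitely many parameters can be merged into one by pairing. The parameters of a candidate separating set may be nonstandard; the diagonal argument handles them by putting the parameter into the input. For $c=\langle\langle i,j\rangle,a\rangle$ say that $i$ \emph{fires at} $t$ if $S_0(t,i,c,a)$, and $j$ fires at $t$ if $S_0(t,j,c,a)$. Let $A$ and $B$ consist of those $c=\langle\langle i,j\rangle,a\rangle$ for which, respectively,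
\begin{align*}
A:&\quad\exists t\,\big(S_0(t,i,c,a)\wedge(\forall t'\le t)\,\neg S_0(t',j,c,a)\big),\\
B:&\quad\exists t\,\big(S_0(t,j,c,a)\wedge(\forall t'<t)\,\neg S_0(t',i,c,a)\big).
\end{align*}
So $c\in A$ if $i$ fires at a time by which $j$ has not fired, and $c\in B$ if $j$ fires at a time before which $i$ has not fired. Both classes are $\Sigma_1$.

They are disjoint. The pairing is injective, so $c$ determines $i,j,a$. Suppose $t_A$ and $t_B$ were witnesses for the same $c$. Since $j$ fires at $t_B$ but at no $t'\le t_A$, we have $t_A<t_B$; since $i$ fires at $t_A$, this contradicts the choice of $t_B$.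

Now let $C\in\Delta_1(M)$ with $A\subseteq C$ and $C\cap B=\emptyset$. There are $a\in M$ and standard $i,j$ such that $M\setminus C$ is defined by $\exists t\,S_0(t,i,\cdot,a)$ and $C$ is defined by $\exists t\,S_0(t,j,\cdot,a)$. Let $c=\langle\langle i,j\rangle,a\rangle$. If $c\in C$, then $j$ fires and $i$ never does, so $c\in B$, a contradiction. If $c\notin C$, then $i$ fires and $j$ never does, so $c\in A\subseteq C$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:noncons}]
By a theorem of Paris and Kirby (see \cite{HP}), $\mathrm I\Sigma_1\nvdash\mathrm I\Sigma_2$. Take $M\models\mathrm I\Sigma_1$ in which $I_\theta$ fails for some $\Sigma_2$ formula $\theta$ without set variables. Then $(M,\Delta_1(M))\models\mathrm{RCA}_0+\neg I_\theta$, and WKL fails in it by Lemma~\ref{lem:nowkl}. Hence $\mathrm{RCA}_0\nvdash\mathrm{WKL}\vee I_\theta$. Since $T\vdash\mathrm{WKL}\vee I_\theta$ by Theorem~\ref{thm:dichotomy}, $T$ is not conservative over $\mathrm{RCA}_0$.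
\end{proof}

\section{The second order consequences of $T$}\label{sec:exact}

We turn to Theorem~\ref{thm:exact}. By Theorem~\ref{thm:dichotomy} and the fact that $T\vdash\mathrm{RCA}_0$, we have $T\vdash S$. For the converse it suffices to show that
\begin{quote}
every countable model $(N,P)$ of $S$ is isomorphic to the $L_2$ part of a model of $T$.
\end{quote}
For if $S$ does not prove the $L_2$ sentence $\sigma$, apply this to a countable model of $S+\neg\sigma$.

Let $(N,P)$ be a countable model of $S$. If WKL fails in it, then all $I_\theta$ hold; and all $I_\theta$ hold trivially if $N\cong\omega$. In the remaining case WKL holds and $N$ is nonstandard. So one of the following two propositions applies. They correspond to the two possibilities in Section~\ref{sec:idea}.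

\begin{proposition}\label{prop:wkl}
Let $(N,P)$ be a countable model of $\mathrm{WKL}_0=\mathrm{RCA}_0+\mathrm{WKL}$ with $N$ nonstandard. Then $(N,P)$ is isomorphic to the $L_2$ part of a model of $T$.
\end{proposition}

\begin{proposition}\label{prop:ind}
Let $(N,P)$ be a countable model of $\mathrm{RCA}_0$ in which all $I_\theta$ hold. Then $(N,P)$ is the $L_2$ part of a model of $T$.
\end{proposition}

Proposition~\ref{prop:wkl} is a direct consequence of Tanaka's self-embedding theorem \cite{Tanaka}: if $(N,P)$ is a countable nonstandard model of $\mathrm{WKL}_0$, then there is a proper initial segment $I$ of $N$ with $(N,P)\cong(I,P{\restriction}I)$, where $P{\restriction}I=\{Y\cap I:Y\in P\}$.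

\begin{proof}[Proof of Proposition \ref{prop:wkl}]
Take $I$ as above. Let $(I,P{\restriction}I)$ be the $L_2$ part and let $N$ be the sort ``${}^*N$.''

\emph{BNA and $\forall$-Transfer.} $I\cong N$ is a model of $\mathrm I\Sigma_1$ and a proper initial segment of $N$, closed under the operations. The two structures satisfy the same sentences.

\emph{STP.} For $m\in I$ the prime $p_m$ is the same in $I$ and $N$: there are $p,r\in I$ with $D(r,m,p)$ in $I$, and the $\Delta_0$ formula $D$ is absolute between $I$ and $N$. Let $h\in N\setminus I$. Given $Y\cap I$ with $Y\in P$, the number $x=\prod_{m<h,\,m\in Y}p_m\in N$ codes it, since all $m\in I$ are below $h$. Conversely, for $x\in N$ the set $\{m\in N:p_m\mid x\}$ is in $P$ by $\Delta_1^0$ comprehension, so its trace on $I$ is in $P{\restriction}I$.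

\emph{Induction and comprehension.} Let $\varphi(m,n,\vec u)$ be a $\Delta_0^S$ or special $\Delta_0^S$ formula with $\vec u$ in $N$. For $m,n\in I$ it agrees with a $\Delta_0$ formula of $N$. Indeed, a quantifier of sort $I$ bounded by an element of $I$ is a bounded quantifier over $N$, because $I$ is an initial segment; and $n\mid t$ is bounded for $n\ne0$, while $0\mid t\leftrightarrow t=0$. The set of pairs $\langle m,n\rangle$ in $N$ satisfying this $\Delta_0$ formula is in $P$, so its trace is in $P{\restriction}I$. Hence $\Sigma_1^S$ and special $\Sigma_1^S$ formulas define subsets of $I$ that are $\Sigma_1^0$ in $(I,P{\restriction}I)\models\mathrm{RCA}_0$. This gives both induction schemes. If $\psi$ and $\neg\psi$ are both equivalent to special $\Sigma_1^S$ formulas, then $\{n\in I:\psi\}$ is in $P{\restriction}I$ by $\Delta_1^0$ comprehension, and STP provides a code.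
\end{proof}

\section{Models with full arithmetical induction}\label{sec:ring}

To prove Proposition~\ref{prop:ind} we cannot use compactness, since WKL may fail; we must build ${}^*N$ explicitly. We adjoin to $N$ infinite indeterminates $x_0,x_1,\dots$, one to code each set in $P$, in such a way that (i) finitely many elements of ${}^*N$ can always be specialized to elements of $N$, which gives $\forall$-Transfer; (ii) the divisors in $N$ of a given element of ${}^*N$ are computable from finitely many sets in $P$, so that no unwanted sets are coded; and (iii) bounded quantifiers stay inside pieces of ${}^*N$ that are arithmetical in finitely many sets of $P$, so that the $I_\theta$ yield $\Sigma_1^S$ Induction.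

\subsection{The smallest case: one set}

\begin{example}\label{ex:one}
Let $N=\omega$ and $X\subseteq\omega$. We want an ordered ring containing an infinite $x$ with $p_m\mid x$ exactly for $m\in X$. In $\mathbb Z[x]$ no prime divides $x$, so we must admit polynomials with denominators, but not arbitrary ones: if both $x/2$ and $(x+1)/2$ are admitted, then $b=x/2$, $a=(x+1)/2$ satisfy $2a=2b+1$, and $\forall$-Transfer fails. The remedy is to decide once and for all, coherently, what the residue of $x$ modulo every $d\ge1$ shall be. For $d=\prod_m p_m^{e_m}$ let $c(d)$ be the residue modulo $d$ with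
\[
c(d)\equiv0\pmod{p_m^{e_m}}\ \text{ if }m\in X,\qquad c(d)\equiv1\pmod{p_m^{e_m}}\ \text{ if }m\notin X.
\]
Admit $R/d$, with $R\in\mathbb Z[x]$, if and only if $d\mid R(c(d))$. For $X=\{0\}$ we have $c(2)=c(4)=0$, $c(3)=1$, $c(6)=4$. So $x/2$, $x/4$, $(x-1)/3$ and $(x+2)/6$ are admitted, and $x/3$ is not. For every $X$ and $d$ the element $x(x-1)/d$ is admitted, since $c(d)(c(d)-1)\equiv0\pmod d$.

To specialize finitely many admitted elements with common denominator $D$, substitute for $x$ a large number $a\equiv c(D)\pmod D$: the values are integers and have the right signs. For instance, $(x+2)/6$ at $a=4+6t$ is $t+1$.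

In other words, the $c(d)$ define an element $\gamma$ of $\widehat{\mathbb Z}=\prod_p\mathbb Z_p$ with components $0$ and $1$, and the admitted polynomials are the $g\in\mathbb Q[x]$ with $g(\gamma)\in\widehat{\mathbb Z}$. This makes it plain that they form a ring. In the general proof we argue with residues, so that everything can be carried out inside $N$.
\end{example}

\subsection{The construction}

Let $(N,P)$ be as in Proposition~\ref{prop:ind}. By countability write $P=\{X_i:i\in\omega\}$, with repetitions if necessary. Let $\mathbb Z_N$ and $\mathbb Q_N$ be the ring of integers and the field of rationals of $N$.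

\paragraph{Residues.} For $d\ge1$ in $N$ with prime factorization $d=\prod_m p_m^{e_m}$, let $c_i(d)<d$ be the unique element of $N$ with
\[
c_i(d)\equiv 0\pmod{p_m^{e_m}}\ \text{ if }m\in X_i,\qquad c_i(d)\equiv1\pmod{p_m^{e_m}}\ \text{ if }m\notin X_i .
\]
It exists: let $u=\prod_{m\in X_i}p_m^{e_m}$ and $v=d/u$, which are coprime, and apply the Chinese remainder theorem to the moduli $u$ and $v$. The function $c_i$ is $\Delta_1^0$ in $X_i$, and
\begin{equation}\label{eq:coh}
c_i(de)\equiv c_i(d)\pmod d ,
\end{equation}
since $c_i(de)$ satisfies all the congruences that determine $c_i(d)$ modulo $d$.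

\paragraph{Ordered polynomial rings.} For $n\in\omega$ let $K_n=\mathbb Q_N[x_0,\dots,x_n]$ in the sense of $N$: sums are finite in the sense of $N$ and exponents are in $N$. Put $K_{-1}=\mathbb Q_N$. We code a polynomial by the list of its monomials in decreasing order (in the order below) with their nonzero coefficients in lowest terms, so that equal polynomials have equal codes. The ring operations and evaluation are $\Delta_1$-definable in $N\models\mathrm I\Sigma_1$, and their usual properties hold there; in particular, congruent arguments give congruent values for polynomials with coefficients in $\mathbb Z_N$. Order the monomials lexicographically with $x_n$ most significant, then $x_{n-1}$, and so on, and put $g>0$ if and only if the coefficient of the largest monomial of $g$ is positive. The largest monomial of a product is the product of the largest monomials, so $K_n$ is an ordered integral domain. Monomials of $K_n$ have exponent $0$ in $x_{n+1}$, so $K_n\subseteq K_{n+1}$ as ordered rings.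

\paragraph{The rings $A_n$.} Write $c(d)=(c_0(d),\dots,c_n(d))$. By a common denominator of $g\in K_n$ we mean a $d\ge1$ in $N$ such that $dg$ has coefficients in $\mathbb Z_N$. Let $A_n$ be the set of $g\in K_n$ such that, for a common denominator $d$ of $g$,
\begin{equation}\label{eq:An}
(dg)(c(d))\equiv0\pmod d .
\end{equation}

\begin{lemma}\label{lem:ring}
\begin{enumerate}
\item[\textup{(i)}] Condition \eqref{eq:An} does not depend on the choice of $d$.
\item[\textup{(ii)}] $A_n$ is a subring of $K_n$, and $x_i\in A_n$ for $i\le n$.
\item[\textup{(iii)}] $A_n\cap\mathbb Q_N=\mathbb Z_N$, and $A_n\cap K_l=A_l$ for $0\le l\le n$.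
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $d$ be a common denominator and $e\ge1$. Then $(edg)(c(ed))\equiv0\pmod{ed}$ if and only if $(dg)(c(ed))\equiv0\pmod d$, and by \eqref{eq:coh} this holds if and only if $(dg)(c(d))\equiv0\pmod d$, because $dg$ has integer coefficients. So $d$ and $ed$ give the same condition. Two common denominators $d,d'$ are both compared with $dd'$.

(ii) Closure under $+$ and $-$ is clear using a common denominator for both elements. Let $g=R/d$ and $g'=R'/d$ be in $A_n$, with $R,R'$ having integer coefficients. By \eqref{eq:coh}, $R(c(d^2))\equiv R(c(d))\equiv0\pmod d$, and likewise for $R'$. So $(RR')(c(d^2))\equiv0\pmod{d^2}$, and $gg'=RR'/d^2\in A_n$. Polynomials with integer coefficients, in particular $x_i$ and $1$, satisfy \eqref{eq:An} with $d=1$.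

(iii) A constant $r/d$ with $r\in\mathbb Z_N$ satisfies \eqref{eq:An} if and only if $d\mid r$. For $g\in K_l$ only $c_0(d),\dots,c_l(d)$ enter \eqref{eq:An}.
\end{proof}

Let ${}^*N_n=\{g\in A_n:g\ge0\}$ and ${}^*N=\bigcup_{n\in\omega}{}^*N_n$, with $g\mathbin{\dot-}h=g-h$ if $h\le g$ and $0$ otherwise. Each ${}^*N_n$ is closed under $+,\cdot,\dot-$ and contains $N$ (as constants), with the operations of $N$. The structure ${}^*N_n$, on codes, is $\Delta_1^0$ in $N$ with parameters $X_0,\dots,X_n$: membership of $g$ is decided by computing a common denominator $d$ from the code and testing \eqref{eq:An}.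

\subsection{Initial segments}

\begin{lemma}\label{lem:initial}
$N$ is a proper initial segment of ${}^*N$, and each ${}^*N_k$ is an initial segment of ${}^*N$.
\end{lemma}

\begin{proof}
If $g\in{}^*N$ is not constant, its largest monomial is nonconstant and has positive coefficient; the same is true of $g-n$, so $g>n$ for every $n\in N$. The constants in ${}^*N$ are the nonnegative elements of $\mathbb Z_N$, that is, $N$. So $N$ is an initial segment, and it is proper because of $x_0$.

Let $g\in{}^*N\setminus{}^*N_k$ and let $l>k$ be least with $g\in A_l$. By Lemma~\ref{lem:ring}(iii), $g\in K_l\setminus K_{l-1}$. Since $x_l$ is the most significant variable, the largest monomial of $g$ involves $x_l$, and its coefficient is positive. For $h\in{}^*N_k$ the polynomial $g-h$ has the same largest monomial with the same coefficient, so $g>h$.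
\end{proof}

In particular BNA holds in $(N,{}^*N)$. The second statement is the reason for the lexicographic order; it will yield $\Sigma_1^S$ Induction.

\subsection{Specialization and $\forall$-Transfer}

\begin{lemma}\label{lem:special}
Given externally finitely many nonzero $g\in K_n$ and $D\ge1$ in $N$, there are $a_0,\dots,a_n\in N$ with $a_i\equiv c_i(D)\pmod D$ such that $g(\vec a)$ has the sign of $g$ for each of the given $g$.
\end{lemma}

\begin{proof}
By induction on $n\in\omega$. Let $l_g\in K_{n-1}$ be the leading coefficient of $g$ as a polynomial in $x_n$. Since $x_n$ is most significant, $g$ and $l_g$ have the same sign. By the induction hypothesis choose $a_0,\dots,a_{n-1}$ for the polynomials $l_g$ (for $n=0$ the $l_g$ are constants and there is nothing to choose). Then each $g(a_0,\dots,a_{n-1},x_n)$ is a polynomial $\sum_{j\le e}b_jx_n^j$ over $\mathbb Q_N$ in one variable whose leading coefficient $b_e$ is nonzero and has the sign of $g$. If $e=0$, its value has the sign of $g$. If $e\ge1$ and $x_n>1+\sum_{j<e}|b_j|/|b_e|$, then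
\[
\Big|\sum_{j<e}b_jx_n^j\Big|\le x_n^{e-1}\sum_{j<e}|b_j|<|b_e|\,x_n^e ,
\]
so again the value has the sign of $g$. Choose $a_n\in N$ beyond these finitely many bounds with $a_n\equiv c_n(D)\pmod D$.
\end{proof}

\begin{lemma}\label{lem:transfer}
$\forall$-Transfer holds in $(N,{}^*N)$.
\end{lemma}

\begin{proof}
$N$ is a substructure of ${}^*N$, so universal sentences true in ${}^*N$ are true in $N$. Conversely, let $\varphi$ be quantifier-free with ${}^*N\models\neg\varphi(\vec f)$. Choose $n$ with $\vec f$ in ${}^*N_n$. Let $g_1,\dots,g_s\in{}^*N_n$ be the values at $\vec f$ of all subterms of terms in $\varphi$, together with $\vec f$ itself, and let $D$ be a common denominator of all the $g_j$. Apply Lemma~\ref{lem:special} with this $D$ to all nonzero polynomials among the $g_j$ and the $g_i-g_j$, and let $\vec a$ be the result.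

Put $R=Dg_j$. Then $R(\vec a)\equiv R(c(D))\equiv0\pmod D$, since $g_j\in A_n$ and by Lemma~\ref{lem:ring}(i), so $g_j(\vec a)\in\mathbb Z_N$. Also $g_j(\vec a)\ge0$, because $g_j$ is zero or positive and $\vec a$ preserves its sign. Hence $g_j(\vec a)\in N$. Evaluation at $\vec a$ is a ring homomorphism on $K_n$, and it preserves equality and strict order among the $g_j$ by the choice of $\vec a$. It therefore respects $\dot-$ too: if $g_j\le g_i$, then $g_j(\vec a)\le g_i(\vec a)$ and the difference is mapped to the difference; if $g_i<g_j$, then $g_i(\vec a)<g_j(\vec a)$ and both truncated differences are $0$. So each subterm with value $g_j$ at $\vec f$ in ${}^*N$ has value $g_j(\vec a)$ at $\vec f(\vec a)$ in $N$, and $N\models\neg\varphi(\vec f(\vec a))$.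
\end{proof}

\subsection{Divisibility, STP, and the special schemes}

Let $g\in{}^*N_k$, let $n\ge1$ be in $N$, and let $d$ be a common denominator of $g$. The $K_l$ are integral domains, so the only possible quotient of $g$ by $n$ is $g/n\in K_k$, and it is nonnegative. By Lemma~\ref{lem:ring}(iii) it lies in ${}^*N$ if and only if it lies in $A_k$. It has common denominator $dn$. Therefore
\begin{equation}\label{eq:div}
n\mid g\text{ in }{}^*N\iff g/n\in A_k\iff(dg)(c(dn))\equiv0\pmod{dn},
\end{equation}
which is $\Delta_1^0$ in $X_0,\dots,X_k$. For $n=0$, $0\mid g$ if and only if $g=0$.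

\emph{STP.} By \eqref{eq:div} and $\Delta_1^0$ comprehension, $\{m:p_m\mid g\}\in P$ for every $g\in{}^*N$. Conversely, \eqref{eq:div} with $d=1$ gives $p_m\mid x_i\iff c_i(p_m)\equiv0\pmod{p_m}\iff m\in X_i$. So $x_i$ codes $X_i$.

\emph{Special schemes.} Let $\varphi$ be a special $\Delta_0^S$ formula with parameters from ${}^*N_k$. We claim that it defines on $N$ a relation that belongs to $P$ (as a set of coded tuples). For atomic and divisibility formulas, compute the terms in ${}^*N_k$ on codes and use \eqref{eq:div}; the relation is $\Delta_1^0$ in $X_0,\dots,X_k$. Connectives, and quantifiers bounded by terms of sort $N$, do not lead out of $P$ in a model of $\mathrm{RCA}_0$. Here it matters that the bounds are of sort $N$. So special $\Sigma_1^S$ formulas define $\Sigma_1^0$ classes of $(N,P)$, and Special $\Sigma_1^S$ Induction follows from $\Sigma_1^0$ induction. If $\psi$ and $\neg\psi$ are both equivalent to special $\Sigma_1^S$ formulas, then $\{n:\psi\}\in P$ by $\Delta_1^0$ comprehension, and some $x_i$ codes it. This is Special $\Delta_1^S$ Comprehension.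

\subsection{$\Sigma_1^S$ Induction}

So far only $\mathrm{RCA}_0$ has been used; this is where the $I_\theta$ enter. A $\Delta_0^S$ formula quantifies over infinite elements of ${}^*N$, and ${}^*N$ as a whole depends on all the $X_i$ at once, so it need not be arithmetical in any set of $P$. The initial segments ${}^*N_k$ avoid this obstacle.

\begin{proof}[Proof of Proposition \ref{prop:ind} and Theorem \ref{thm:exact}]
Let $\delta(m,n,\vec u)$ be $\Delta_0^S$ with parameters $\vec u$ from ${}^*N_k$. Recall that ${}^*N_k$ contains $N$, is closed under the operations, and is an initial segment of ${}^*N$ (Lemma~\ref{lem:initial}). So whenever the free variables of a subformula $(Qx<t)\,\eta$ of $\delta$ have values in ${}^*N_k$, the bound $t$ has its value in ${}^*N_k$ and $x$ ranges only over elements of ${}^*N_k$. By induction on subformulas, $\delta$ holds in $(N,{}^*N)$ if and only if it holds in $(N,{}^*N_k)$. The latter structure is arithmetical in $X_0,\dots,X_k$. Hence $\exists m\,\delta(m,n,\vec u)$ is equivalent, for $n\in N$, to an arithmetical formula $\theta(n)$ whose parameters are $X_0,\dots,X_k$ and the codes of $\vec u$, and induction for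 it is an instance of $I_\theta$. This gives $\Sigma_1^S$ Induction.

Together with the preceding subsections, $(N,P,{}^*N)\models T$, which proves Proposition~\ref{prop:ind}. With Proposition~\ref{prop:wkl} and the reduction in Section~\ref{sec:exact}, Theorem~\ref{thm:exact} follows.
\end{proof}

\section{Proof of Corollary \ref{cor:all}}\label{sec:cor}

\begin{proof}
(a) Trivially $\mathrm{WKL}_0\vdash S$, so by Theorem~\ref{thm:exact} every $L_2$ theorem of $T$ is a theorem of $\mathrm{WKL}_0$. By Harrington's theorem, $\mathrm{WKL}_0$ is $\Pi_1^1$-conservative over $\mathrm{RCA}_0$ \cite[Section IX.2]{Simpson}.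

(b) Suppose $S$ is finitely axiomatizable. By compactness it follows from $\mathrm{RCA}_0$ and finitely many of the axioms $\mathrm{WKL}\vee I_\theta$. Let $\mathrm I\Sigma^0_k$ be induction for $\Sigma^0_k$ formulas with set parameters. Every arithmetical formula is equivalent over $\mathrm{RCA}_0$ to a $\Sigma_k^0$ formula for all large enough $k$. Hence there is $k\ge1$ such that $S$ follows from $\mathrm{RCA}_0+(\mathrm{WKL}\vee\mathrm I\Sigma_k^0)$, that is, such that every model of $\mathrm{RCA}_0$ satisfying WKL or $\mathrm I\Sigma^0_k$ is a model of $S$. By Paris and Kirby (see \cite{HP}) take $M\models\mathrm I\Sigma_k+\neg\mathrm I\Sigma_{k+1}$. By Lemma~\ref{lem:nowkl}, $(M,\Delta_1(M))\models\mathrm{RCA}_0+\neg\mathrm{WKL}$.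

We check that this model satisfies $\mathrm I\Sigma_k^0$. Let $\psi$ be a $\Sigma_k^0$ formula with set parameters in $\Delta_1(M)$. Its bounded matrix defines a $\Delta_1$ relation on $M$, since in a model of $\mathrm I\Sigma_1$, which satisfies $\Sigma_1$ collection, both $\Sigma_1$ and $\Pi_1$ relations are closed under bounded quantifiers. Replace the matrix by its $\Sigma_1$ form if the innermost unbounded quantifier of $\psi$ is existential, and by its $\Pi_1$ form otherwise, and merge like quantifiers. This turns $\psi$ into a $\Sigma_k$ formula with number parameters, for which induction holds in $M$.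

So $(M,\Delta_1(M))$ is a model of $\mathrm{RCA}_0+(\mathrm{WKL}\vee\mathrm I\Sigma_k^0)$, hence of $S$. But WKL fails in it, and so does $I_\theta$ for some $\Sigma_{k+1}$ formula $\theta$ without set variables; so $\mathrm{WKL}\vee I_\theta$ fails, a contradiction.

(c) Lemma~\ref{lem:definable}, the only place where induction for $\Delta_0^S$ formulas entered the proof of Theorem~\ref{thm:dichotomy}, uses only $\Delta_0^S$ Induction. So the weakened theory proves $S$, and it is not conservative over $\mathrm{RCA}_0$ by Theorem~\ref{thm:noncons}. It is a subtheory of $T$, so by Theorem~\ref{thm:exact} its $L_2$ consequences are exactly the theorems of $S$.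
\end{proof}

\begin{remark}
Neither disjunct in Theorem~\ref{thm:dichotomy} can be dropped. WKL is not provable in $T$: by Lemma~\ref{lem:nowkl} with $M=\omega$, it fails in $(\omega,\Delta_1(\omega))$, which is a model of $S$ because all $I_\theta$ hold over $\omega$. And for the formula $\theta$ used in the proof of Theorem~\ref{thm:noncons}, $I_\theta$ has no set variables and is not provable in $\mathrm{RCA}_0$; by Corollary~\ref{cor:all}(a) it is not provable in $T$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BIRS}
``Computability, Reverse Mathematics and'',
\texttt{https://www.birs.ca/workshops/2008/08w5019/files/problems.pdf}.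

\bibitem{HP}
H\'ajek and Pudl\'ak,
\emph{Metamathematics of First-Order Arithmetic}.

\bibitem{Simpson}
Simpson,
\emph{Subsystems of Second Order Arithmetic}.

\bibitem{Tanaka}
Tanaka,
Ann.\ Pure Appl.\ Logic \textbf{84} (1997), 41--49.

\end{thebibliography}

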